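# Brody curves and the inequality $(q-n+1)\,T\le\sum N+O(r)$

## 1. The expected inequality, tested on exponentials and on doubly periodic curves

A holomorphic curve in projective space cannot meet hyperplanes too rarely. Cartan's Second Fundamental Theorem makes this quantitative: for $q$ hyperplanes in general position in $\mathbf P^n$, the characteristic $T$ of a curve whose image lies in no hyperplane satisfies $(q-n-1)T\le\sum N_j+{}$(small error). Suppose now that the curve moves with bounded speed in the Fubini–Study metric. Does the coefficient then improve by two, to $q-n+1$, with an error of only $O(r)$? One would first guess that the answer is yes. Let us make the question precise and test the guess.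

**Definition 1 (curve, characteristic).** A holomorphic curve $f:\mathbf C\to\mathbf P^n$ is given by a homogeneous representation $f=(f_0:\ldots:f_n)$, where the $f_i$ are entire functions without common zeros. Put $\|f\|=\sqrt{|f_0|^2+\ldots+|f_n|^2}$. Write $M(h,r)$ for the mean of $h$ over the circle $|z|=r$ (around another center if we say so). The Nevanlinna–Cartan characteristic is
$$T(r,f)=M(\log\|f\|,r)-\log\|f\|(0).$$
Since $\log\|f\|$ is subharmonic, $T\ge0$.

**Definition 2 (counting function).** Let $L$ be a hyperplane $\{\lambda=0\}$ with $\lambda(w)=a_0w_0+\ldots+a_nw_n$, and suppose $\lambda(f)=a_0f_0+\ldots+a_nf_n\not\equiv0$. Let $n(r,L,f)$ be the number of zeros of $\lambda(f)$ in $|z|\le r$, counted with multiplicity, and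
$$N(r,L,f)=\int_0^r\bigl(n(t,L,f)-n(0,L,f)\bigr)\frac{dt}t+n(0,L,f)\log r .$$
So $N\ge0$ for $r\ge1$. Neither $T$ nor $N$ depends on the choice of representation.

**Definition 3 (general position).** Hyperplanes $L_1,\dots,L_q$ in $\mathbf P^n$ are in general position if any $\min(q,n+1)$ of their defining forms are linearly independent. For instance, lines in $\mathbf P^2$ are in general position if they are distinct and no three pass through one point.

**Definition 4 (Brody curve).** The Fubini–Study derivative of $f$ is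
$$\|f'\|=\|f\|^{-2}\Bigl(\sum_{i<j}|f_i'f_j-f_if_j'|^2\Bigr)^{1/2},$$
and $f$ is a Brody curve if $\|f'\|$ is bounded on $\mathbf C$. If all $f_i$ are multiplied by a zero-free holomorphic function $h$, then $f_i'f_j-f_if_j'$ is multiplied by $h^2$, so $\|f'\|$ does not change.

For example, $f=(1:e^z)$ has $\|f'\|=|e^z|/(1+|e^z|^2)=1/(2\cosh x)\le\frac12$, where $x=\mathrm{Re}\,z$, so it is Brody. But $f=(1:e^{z^2})$ has $\|f'\|=|z|/\cosh(\mathrm{Re}\,z^2)$, which is unbounded on the lines $\mathrm{Re}\,z^2=0$, so it is not.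

We use four standard facts. Jensen's formula says
$$M(\log|\lambda(f)|,r)=N(r,L,f)+\log|c_L|,\tag{1}$$
where $c_L$ is the first nonzero Taylor coefficient of $\lambda(f)$ at $0$. As $|\lambda(f)|\le C\|f\|$, it follows that
$$N(r,L,f)\le T(r,f)+O(1).\tag{2}$$
Next, $\Delta=4\partial_z\partial_{\bar z}$, and for $\|f\|^2=\sum f_i\bar f_i$ we compute
$$\partial_z\partial_{\bar z}\log\|f\|^2=\frac{\|f\|^2\sum|f_i'|^2-|\sum f_i'\bar f_i|^2}{\|f\|^4}=\|f'\|^2,$$
the last step being Lagrange's identity. Hence
$$\Delta\log\|f\|=2\|f'\|^2.\tag{3}$$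
Finally, if $h$ is subharmonic near $\overline{D(z_0,r)}$, or a difference of two such functions, with finite value at $z_0$, then
$$M(h,r)-h(z_0)=\int_0^r\Delta h\bigl(D(z_0,t)\bigr)\frac{dt}{2\pi t},\tag{4}$$
with means taken around $z_0$ and with $\Delta h$ regarded as a measure; $D(a,s)$ always denotes an open disc. If $\|f'\|\le C$, then (3) and (4) give $T(r,f)\le C^2r^2/2$. So a Brody curve has $T=O(r^2)$, and an error $O(r)$ is one power of $r$ below this.

Two results frame the question, which is posed in "PROJECT SUMMARY", http://www.math.purdue.edu/~eremenko/dvi/nsf2013q.pdf. The first is Cartan's theorem: if the image of $f$ is contained in no hyperplane and $L_1,\dots,L_q$ are in general position, then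
$$(q-n-1)T(r,f)\le\sum_{j=1}^qN(r,L_j,f)+O(\log rT(r,f))$$
as $r\to\infty$ outside a set of finite length. The second: if a Brody curve omits $n$ hyperplanes in general position, then $T(r,f)=O(r)$.

**Conjecture (da Costa–Duval).** If $f$ is a Brody curve whose image is not contained in the union of hyperplanes $L_1,\dots,L_q$ in general position, then
$$(q-n+1)T(r,f)\le\sum_{j=1}^qN(r,L_j,f)+O(r),\qquad r\to\infty.\tag{5}$$

Here are the simplest tests.

If $q\le n-1$, then (5) is trivial, because $q-n+1\le0$, $T\ge0$, and $N\ge0$ for $r\ge1$.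

If $q=n$ and $f$ omits $L_1,\dots,L_n$, then (5) reads $T=O(r)$, which is the second quoted result.

For $f=(1:e^z)$ and $a=\{w_1=0\}$ we have $N=0$. Also $\log\|f\|=\max(0,\mathrm{Re}\,z)+O(1)$, so $T(r,f)=\frac1{2\pi}\int_{-\pi}^{\pi}(r\cos t)^+dt+O(1)=\frac r\pi+O(1)$. So (5) holds, and the error term $O(r)$ is really used.

For $f=(1:e^z:e^{iz})$ in $\mathbf P^2$, the three expressions $|f_i'f_j-f_if_j'|$ are $|e^z|$, $|e^{iz}|$ and $\sqrt2\,|e^ze^{iz}|$, so each is at most $\sqrt2\,|f_i||f_j|$. Since $2\sum_{i<j}|f_i|^2|f_j|^2\le\|f\|^4$, we get $\|f'\|\le1$, and $f$ is Brody. The three coordinate lines are omitted, and $\log\|f\|=\max(0,\mathrm{Re}\,z,-\mathrm{Im}\,z)+O(1)$ gives $T=O(r)$. So (5) holds.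

These curves have small $T$. For $T$ of order $r^2$, take a nonconstant doubly periodic curve, such as $(1:\wp:\wp')$. Its $\|f'\|$ is continuous and doubly periodic, so $f$ is Brody. Let $L=\{\lambda=0\}$ not contain the image. The function $\log(\|f\|/|\lambda(f)|)$ depends only on the point $f(z)$, so it is doubly periodic, and its Laplacian has total mass $0$ on a period parallelogram $\Pi$ (placed so that $\lambda(f)\ne0$ on $\partial\Pi$). Hence the number $e$ of zeros of $\lambda(f)$ in $\Pi$ equals $\frac1{2\pi}\int_\Pi\Delta\log\|f\|$. The circle $|z|=t$, $t\ge1$, meets $O(t)$ translates of $\Pi$, so both $n(t,L,f)$ and $\frac1{2\pi}\int_{D(0,t)}\Delta\log\|f\|$ equal $e\pi t^2/|\Pi|+O(t)$. Integrating against $dt/t$ gives $N(r,L,f)=T(r,f)+O(r)$ for every such $L$, and (5) holds with room to spare.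

So far the guess survives.

## 2. Where the inequality holds and where it fails

The guess is right in dimension one and wrong in every higher dimension.

**Theorem A.** Let $n\ge2$, $q\ge n$, and let $L_1,\dots,L_q$ be any hyperplanes in general position in $\mathbf P^n$. There is a Brody curve $f:\mathbf C\to\mathbf P^n$, whose image lies in no hyperplane, and a sequence $r_k\to\infty$ with
$$\frac1{r_k}\Bigl((q-n+1)T(r_k,f)-\sum_{j=1}^qN(r_k,L_j,f)\Bigr)\to+\infty.$$

**Theorem B.** For $n=1$ the conjecture is true: if $f:\mathbf C\to\mathbf P^1$ is Brody and $f\not\equiv a$, then $T(r,f)\le N(r,a,f)+O(r)$.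

**Theorem C.** For all $n\ge1$, $q\ge n$, every Brody curve $f$ whose image is not contained in $L_1\cup\dots\cup L_q$ (general position) satisfies $(q-n+1)T(r,f)\le\sum_{j=1}^qN(r,L_j,f)+o(r^2)$.

In Theorem B, summing over $a_1,\dots,a_q$ gives (5), because $q-n+1=q$ when $n=1$. Together with the trivial range, the conjecture holds exactly when $n=1$ or $q\le n-1$. For $n\ge2$ and $q\ge n$ the error $O(r)$ fails and $o(r^2)$ is valid; these notes do not determine the optimal error in between. Theorems B and C are not used in the proof of Theorem A, but the proof of B shows what a counterexample must avoid, so we start there.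

## 3. Dimension one: boundary derivatives of $-\log|F|$

**Proof of Theorem B.** If $f$ is constant, all quantities are $O(1)$. Let $f$ be nonconstant. A unitary change of coordinates preserves $\|f\|$ and $\|f'\|$, so we may assume that $a=\{w_1=0\}$. Put $F=f_1/f_0$, a nonconstant meromorphic function. Then $\|f'\|=|F'|/(1+|F|^2)\le C_0$ for some $C_0$.

**Step 1. Reduction to a mean of $\log^+(1/|F|)$.** By (1), $T-N=M(\log(\|f\|/|f_1|),r)+O(1)$. As $\log(\|f\|/|f_1|)=\frac12\log(1+|F|^{-2})\le\log^+\frac1{|F|}+\frac12\log2$,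
$$T(r,f)-N(r,a,f)\le M\Bigl(\log^+\frac1{|F|},r\Bigr)+O(1).\tag{6}$$
We must show that the mean on the right is $O(r)$.

**Step 2. A disc touching the level set $|F|=1$.** This step sets up the geometry. By Liouville's theorem there is a point $z_*$ with $|F(z_*)|\ge1$ (possibly a pole). Let $\Omega=\{|F|<1\}$ and $v=-\log|F|$, a positive superharmonic function on $\Omega$. Let $z_0\in\Omega$ with $|z_0|=r\ge|z_*|$, $r>0$, and put
$$d=d(z_0)=\mathrm{dist}(z_0,\mathbf C\setminus\Omega)\le|z_0-z_*|\le2r,\qquad B_s=D(z_0,s).$$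
There is a point $\zeta_0\in\partial B_d\setminus\Omega$. By continuity $|F(\zeta_0)|=1$. So $v$ extends smoothly to a neighborhood of $\zeta_0$, $v(\zeta_0)=0$, and the inner normal derivative of $v$ at $\zeta_0$ is at most $|F'(\zeta_0)|/|F(\zeta_0)|\le2C_0$. This is the only place where the Brody condition enters.

**Step 3. Few zeros.** Let $\alpha_1,\dots,\alpha_p$ be the zeros of $F$ in $B_{d/2}$, with multiplicity, and let $G_B$ denote the Green function of a disc $B$. The function $v-\sum G_{B_d}(\cdot,\alpha_i)$ is superharmonic on $B_d$ with nonnegative lower limits at the boundary, so $v\ge\sum G_{B_d}(\cdot,\alpha_i)$ by the minimum principle. Both sides vanish at $\zeta_0$, so their inner normal derivatives there compare the same way. The inner normal derivative of $G_{B_d}(\cdot,\alpha)$ at $\zeta_0$ is the Poisson kernel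
$$\frac{d^2-|\alpha-z_0|^2}{d\,|\zeta_0-\alpha|^2}\ge\frac{\frac34d^2}{d\cdot\frac94d^2}=\frac1{3d}\qquad(\alpha\in B_{d/2}).$$
Hence $p/(3d)\le2C_0$, that is, $p\le6C_0d$.

**Step 4. Small mean.** Let $\mu_0$ be the mean of $v$ over $\partial B_{d/2}$. A superharmonic function dominates the Poisson integral of its boundary values. At points of $\partial B_{d/4}$ the Poisson kernel of $B_{d/2}$ (with respect to normalized arc length) is at least $\frac{d/2-d/4}{d/2+d/4}=\frac13$. As $v\ge0$, we get $v\ge\mu_0/3$ on $\partial B_{d/4}$. By the minimum principle on the annulus $B_d\setminus B_{d/4}$,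
$$v\ge\frac{\mu_0}{3\log4}\log\frac d{|z-z_0|}\quad\text{there}.$$
Both sides vanish at $\zeta_0$. Comparing inner normal derivatives gives $\frac{\mu_0}{3d\log4}\le2C_0$, so $\mu_0\le6\log4\;C_0d$.

**Step 5. The integral over a short arc.** We bound $\int v$ over $\gamma=\{|z|=r\}\cap B_{d/4}$. The points $re^{i\theta}$ of $\gamma$ satisfy $2r|\sin\frac{\theta-\theta_0}2|<\frac d4$, where $z_0=re^{i\theta_0}$, so $\gamma$ is an arc of length $4r\arcsin\frac d{8r}\le4r\cdot\frac\pi2\cdot\frac d{8r}=\frac\pi4d\le d$.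

By the Poisson–Jensen formula in $B_{d/2}$, on $B_{d/4}$ the function $v$ is the Poisson integral of its boundary values, which is at most $3\mu_0$ there, plus $\sum_iG_{B_{d/2}}(z,\alpha_i)$. With the origin moved to $z_0$ and $\varrho=d/2$, we have $G_{B_\varrho}(z,\alpha)=\log\frac{|\varrho^2-\bar\alpha z|}{\varrho|z-\alpha|}\le\log\frac{2\varrho}{|z-\alpha|}=\log\frac d{|z-\alpha|}$. So
$$v\le3\mu_0+\sum_i\log\frac d{|z-\alpha_i|}\quad\text{on }B_{d/4}.$$
Write $\alpha_i=|\alpha_i|e^{i\vartheta}$ (with any $\vartheta$ if $\alpha_i=0$). Since $|re^{i\vartheta}-\alpha_i|=|r-|\alpha_i||\le|re^{i\theta}-\alpha_i|$, the triangle inequality gives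
$$|re^{i\theta}-\alpha_i|\ge\tfrac12|re^{i\theta}-re^{i\vartheta}|=r\bigl|\sin\tfrac{\theta-\vartheta}2\bigr|\ge\tfrac1\pi r|\theta-\vartheta|\qquad(|\theta-\vartheta|\le\pi).$$
So the integrand $\log\frac d{|z-\alpha_i|}$ is at most $\log\frac{\pi d}s$, where $s$ is the arc length distance to $re^{i\vartheta}$. This bound decreases in $s$ and is positive for $s\le d/2$, and $\gamma$ has length at most $d$. By rearrangement,
$$\int_\gamma\log\frac d{|z-\alpha_i|}|dz|\le2\int_0^{d/2}\log\frac{\pi d}s\,ds=d(1+\log2\pi)\le3d.$$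
Therefore $\int_\gamma v\,|dz|\le3\mu_0d+3dp\le C_1d^2$, where $C_1=(18\log4+18)C_0$ depends only on $C_0$.

**Step 6. Covering the circle.** The discs $D(z,d(z)/20)$, $z\in\Omega\cap\{|z|=r\}$, have radii at most $r/10$. By Vitali's covering lemma we can choose $z_j$ on $\Omega\cap\{|z|=r\}$, with $d_j=d(z_j)$, such that the discs $D(z_j,d_j/20)$ are disjoint and the discs $D(z_j,d_j/4)$ cover $\Omega\cap\{|z|=r\}$. The arcs $\{|z|=r\}\cap D(z_j,d_j/20)$ are disjoint and of length at least $d_j/10$, so $\sum d_j\le20\pi r$. Since $\log^+\frac1{|F|}$ is $v$ on $\Omega$ and $0$ elsewhere,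
$$\int_{|z|=r}\log^+\frac1{|F|}\,|dz|\le C_1\sum d_j^2\le C_1\cdot2r\cdot20\pi r,$$
so $M(\log^+\frac1{|F|},r)\le20C_1r$. By (6), Theorem B follows. $\square$

## 4. What is lost when the curve can move along the hyperplane

Try the same argument for $n=2$ with a line $\{\lambda=0\}$ and $v=\log(\|f\|/|\lambda(f)|)$. In dimension one, $f$ is near the single point $a$ wherever $v$ is large; there $\log\|f\|$ equals the harmonic function $\log|f_0|$ up to a bounded error, so $v$ is superharmonic up to a bounded error. In dimension two, where $v$ is large the curve is near a line, and it can still move along that line. Then $\log\|f\|$ can have Laplacian of order $1$ throughout the region, and (3) gives only $\Delta v\le2C_0^2$, with $\|f'\|\le C_0$.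

With $\Delta v\le C$ in place of superharmonicity, Step 4 fails. Consider $v(z)=(d^2-|z|^2)^2/d^2$ on $D(0,d)$. It is positive inside, it vanishes on the boundary together with its gradient, and
$$\Delta v=\frac{16|z|^2-8d^2}{d^2}\in[-8,8].$$
But $v(0)=d^2$, while Step 4 would give a bound of order $d$. (This function is only a test of the potential theory; we do not claim that it comes from a curve.) A bound $v\lesssim d^2$ in discs of size $d\approx r$ gives an error $O(r^2)$, which is the size of $T$ itself. The failure points to the resource that a counterexample can use: a subharmonic term of quadratic size, carried by motion of the curve along a hyperplane.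

## 5. Flux through many rays, and a quadratic correction

This section explains the design and is not used in the proofs. Take $n=q=2$, coordinates $(w_1:w_2:w_3)$, and the lines $w_1=0$, $w_2=0$. Divide the plane by $2m$ equally spaced rays, with union $\Gamma$, into sectors marked alternately $+$ and $-$. Let $\beta$ be a harmonic function (possibly with logarithmic poles off $\Gamma$), zero on $\Gamma$ and odd under reflection in each ray. Suppose we can arrange, with $u=\log\|f\|$,
$$\log|f_1|\approx u,\ \log|f_2|\approx-\beta\ \text{ in the $+$ sectors},\qquad\log|f_2|\approx u,\ \log|f_1|\approx\beta\ \text{ in the $-$ sectors}.$$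
Then $u-\log|f_1|-\log|f_2|\approx U$, where $U=\beta$ in the $+$ sectors and $U=-\beta$ in the $-$ sectors. By Jensen's formula, $T-N_1-N_2$ is about $M(U,r)$. As long as there are no poles in $D(0,r)$, the Laplacian of $U$ there lives on $\Gamma$, with density $2\partial_\nu\beta$, where $\nu$ is the normal pointing into the $+$ sector. So (4) gives
$$r\frac d{dr}M(U,r)=\frac1\pi\int_{\Gamma\cap D(0,r)}\partial_\nu\beta\,|dz|.\tag{7}$$
Near $\Gamma$ we want $u\approx U$. By (3), the Brody condition forbids a steep crease of $u$, so the slope $\partial_\nu\beta$ on $\Gamma$ has to be bounded. But nothing bounds the number of rays. If the slope is about $1$ on all $2m$ rays for $R/4\le|z|\le R$, then the right side of (7) is about $\frac{2m}\pi(r-\frac R4)$, and the gain at radius $\frac34R$ is of order $mR$. With $m\to\infty$ from block to block, this beats $O(r)$.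

Two simple choices of $\beta$ fail. If $|\nabla\beta|\le C$ everywhere, then $|U|\le C|z|$ and there is no gain. So $\beta$ has to be steep inside the sectors. This is allowed, because $\|f'\|$ does not see a harmonic function added to $\log\|f\|$. The second choice is a positive $\beta$ in the $+$ sectors. Suppose that $\beta$ is positive and harmonic in a $+$ sector of opening $\pi/m$, $m\ge2$, and has slope at most $2$ on its sides. Let $z_0$ be in the sector, at distance $d\le|z_0|\sin\frac\pi{2m}\le\frac{\pi|z_0|}{2m}$ from $\Gamma$. By Harnack, $\beta\ge\beta(z_0)/3$ on $|z-z_0|=d/2$, so $\beta\ge\frac{\beta(z_0)}{3\log2}\log\frac d{|z-z_0|}$ on $\frac d2\le|z-z_0|<d$. Comparing slopes at the point where the disc touches $\Gamma$ gives $\beta(z_0)\le6d\log2\le5d$. So $M(U,r)=O(r/m)$: more rays give less. If $\beta$ is positive with positive integer logarithmic poles, Steps 3–6 of Section 3 give the same conclusion.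

So $\beta$ must take both signs inside each $+$ sector, while its slope on the sides is positive. Where $\beta<0$ in a $+$ sector, $u=\beta$ is impossible, since $u\ge\log|f_2|\approx-\beta>0$. We therefore put $u=\beta+A(X)$, where $A(X)$ is subharmonic, vanishes near $\Gamma$, and is of order $R^2$ in the interior of the sector, against $|\beta|=O(R)$ away from the poles. The bounded-density Laplacian that this requires is the motion of the curve along the line $w_2=0$. It needs two coordinates, $f_1$ and $f_3$, which share the two halves (even and odd terms) of a truncated theta series and are never small at the same time. Together with the small coordinate $f_2$ this makes three coordinates, that is, $n\ge2$.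

Everything will be a rational function of $z$ that takes the same value at $0$ and at $\infty$, so that blocks at different scales can be multiplied.

## 6. Local harmonic approximation implies bounded derivative

The following criterion replaces the computation of $\|f'\|$.

**Lemma 1.** Let $f=(f_0:\ldots:f_n)$ with $f_i$ entire without common zeros. Suppose there are $\delta,C>0$ such that for every $z_0$ there is a harmonic $h$ on $D(z_0,\delta)$ with $|\log\|f\|-h|\le C$ there. Then $f$ is Brody.

*Proof.* Write $h=\mathrm{Re}\,H$ with $H$ holomorphic on the disc, and $\hat f_i=f_ie^{-H}$, another representation of $f$ on the disc. Then $e^{-C}\le\|\hat f\|\le e^C$, so $|\hat f_i'(z_0)|\le e^C/\delta$ by Cauchy's estimate. By Lagrange's identity, $\sum_{i<j}|\hat f_i'\hat f_j-\hat f_i\hat f_j'|^2\le\bigl(\sum|\hat f_i|^2\bigr)\bigl(\sum|\hat f_i'|^2\bigr)$. Hence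
$$\|f'\|(z_0)\le\|\hat f\|^{-1}\Bigl(\sum|\hat f_i'|^2\Bigr)^{1/2}\le\sqrt{n+1}\,e^{2C}/\delta.\qquad\square$$

## 7. A rational block with $2m$ rays

Fix integers $n\ge2$, $m\ge2$. Let $R$ be a large integer; "for $R$ large" means $R\ge R_0(m,n)$, and we impose finitely many such conditions. $O_n(1)$ and $O_m(1)$ denote quantities bounded in terms of $n$, respectively of $m$ and $n$, only. Coordinates in $\mathbf P^n$ are now $w_1,\dots,w_{n+1}$. Put
$$Z=z/R,\qquad\zeta=\xi+i\eta=Z^m,\qquad H^\pm=\{\pm\eta>0\},\qquad\Gamma=\{z:\zeta\in\mathbf R\}.$$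
So $\Gamma$ is a union of $2m$ rays, and we work in the $\zeta$-plane, where the $2m$ sectors become two half-planes.

**Step 1. Elementary functions with a pole and a zero.** This step gives functions with modulus $1$ on $\mathbf R$. For $a>0$ let
$$\tau_a(\zeta)=\frac{a-i\zeta}{a+i\zeta},\qquad\ell_a=\log|\tau_a|.$$
Then $\tau_a(0)=1$ and $\tau_a(\infty)=-1$; there is a simple pole at $ia$ and a simple zero at $-ia$. Since $\overline{\tau_a(\bar\zeta)}=1/\tau_a(\zeta)$, we have $\ell_a(\bar\zeta)=-\ell_a(\zeta)$. From $|a\mp i\zeta|^2=(a\pm\eta)^2+\xi^2$ we see that $\ell_a>0$ on $H^+$ and $\ell_a=0$ on $\mathbf R\cup\{\infty\}$. Next, $\tau_a'/\tau_a=-2ia/(a^2+\zeta^2)$, so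
$$\partial_\eta\ell_a(\xi)=\mathrm{Re}\Bigl(i\frac{\tau_a'}{\tau_a}\Bigr)=\frac{2a}{a^2+\xi^2}\qquad(\xi\in\mathbf R).$$
Finally, with $\zeta'=-1/\zeta$, which maps $H^+$ to itself, $\tau_a(\zeta)=-\tau_{1/a}(\zeta')$. So $\ell_a(\zeta)=\ell_{1/a}(\zeta')$, and its normal derivative at $\zeta'=0$ is $2a$.

**Step 2. Prescribing the slope on $\Gamma$.** We want a combination of the $\ell_{a_i}$ whose slope along $\Gamma$, measured in the $z$-plane, is of order $1$ for $R/4\le|z|\le R$ and never large. Since $|d\zeta/dz|=\frac mR|\zeta|^{1-1/m}$, its $\eta$-derivative should be of order $\frac Rm|\xi|^{1/m-1}$ for $4^{-m}\le|\xi|\le1$. Let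
$$\omega(\xi)=\min\{4^{m-1},\max(1,|\xi|^{1/m-1})\}.$$
So $\omega=4^{m-1}$ for $|\xi|\le4^{-m}$, $\omega=|\xi|^{1/m-1}$ for $4^{-m}\le|\xi|\le1$, and $\omega=1$ for $|\xi|\ge1$. It is a continuous function of $x=\xi^2\in[0,\infty]$, and $\omega\ge1$.

**Lemma 2.** There are distinct $a_1,\dots,a_p\in[1,2]$ and real $c_i$ such that $\sigma(\xi)=\sum_ic_i\frac{2a_i}{a_i^2+\xi^2}$ satisfies $|m(1+\xi^2)\sigma(\xi)-\omega(\xi)|\le\frac12$ on $\mathbf R$. Consequently
$$\frac{\omega}{2m(1+\xi^2)}\le\sigma\le\frac{3\omega}{2m(1+\xi^2)}.\tag{8}$$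

*Proof.* Let $V\subset C([0,\infty])$ be the real span of the functions $\frac{1+x}{\kappa+x}=1-\frac{\kappa-1}{\kappa+x}$, $\kappa\in[1,4]$. Taking $\kappa=1$ we see that $1\in V$, hence $\frac1{\kappa+x}\in V$ for $1<\kappa\le4$, and $V$ is spanned by these functions. For $\kappa\ne\kappa'$,
$$\frac1{(\kappa+x)(\kappa'+x)}=\frac1{\kappa'-\kappa}\Bigl(\frac1{\kappa+x}-\frac1{\kappa'+x}\Bigr)\in V,$$
and letting $\kappa'\to\kappa$, with uniform convergence on $[0,\infty]$, we see that squares lie in the closure $\overline V$. So $\overline V$ is an algebra. It contains $1$, and it separates the points of $[0,\infty]$, because $\frac1{2+x}$ is strictly decreasing. By Stone–Weierstrass $\overline V=C([0,\infty])$. Approximate $\omega$ within $\frac12$ by an element of $V$, write $\kappa_i=a_i^2$, and absorb the factor $2ma_i$ in the coefficients. As $\omega\ge1$, the error $\frac12$ is at most $\omega/2$, and (8) follows. $\square$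

For each $m$ we fix such $a_i,c_i$ once and for all. The $c_i$ need not be positive; this is how $\beta$ can change sign inside the sectors.

**Step 3. Rounding, and control of $X$.** We replace real coefficients by even integers and build the two rational functions $b$ (for $\beta$) and $t$ (for $X$). Put $S=\sum c_i\ell_{a_i}$, $\ell=\sum\ell_{a_i}$, and
$$Q_1=\sup\bigl\{m|\zeta|^{(m-1)/m}|\nabla\ell(\zeta)|:\ |\ell(\zeta)|\le1\bigr\}.$$
This is finite: the set $|\ell|\le1$ avoids neighborhoods of the points $\pm ia_i$, and $\nabla\ell=O(|\zeta|^{-2})$ at $\infty$. Let $Q=\max(1,Q_1)$ and define even integers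
$$k_i=2\lfloor c_iR/2\rfloor,\qquad K=2\lfloor R/(2Q)\rfloor,\qquad P=2\lfloor K/8\rfloor.$$
So $|k_i-c_iR|\le2$, $K\le R/Q$, $2P\le K/2$, and $K,P\ge\epsilon(m)R$ for $R$ large, with some $\epsilon(m)>0$. In particular, for $R$ large,
$$K\ge2,\qquad P\ge2,\qquad K(P-1)>2|k_i|+2n\ \text{ for all }i,\tag{9}$$
since $K(P-1)$ has order $R^2$ and the right side has order $R$. Set
$$b=\prod\tau_{a_i}^{k_i},\quad t=\prod\tau_{a_i}^K,\quad\chi=\tau_{a_1}^2,\quad\beta=\log|b|=\sum k_i\ell_{a_i},\quad X=\log|t|=K\ell.$$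
All exponents are even, so $b=t=\chi=1$ at $\zeta=0$ and at $\zeta=\infty$. Where $|X|\le K$, that is, $|\ell|\le1$, we have $|\nabla_zX|=K\cdot\frac mR|\zeta|^{(m-1)/m}|\nabla\ell|\le KQ/R$, hence
$$|\nabla_zX|\le1\quad\text{wherever }|X|\le K.\tag{10}$$

**Lemma 3.** If $\mathcal D=D(z_0,\frac14)$ contains a point $z_1$ with $|X(z_1)|\le2P$, then on $\mathcal D$ we have $|X|\le2P+\frac12<K$, $|\nabla_zX|\le1$, and $X$ oscillates by at most $\frac12$. In particular $\mathcal D$ contains no point over $\pm ia_i$.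

*Proof.* Let $z\in\mathcal D$ and follow the segment from $z_1$ to $z$, which lies in $\mathcal D$ and has length less than $\frac12$. As long as $|X|\le K$ on the part already traversed, (10) gives $|X|\le2P+\frac12\le\frac K2+\frac12<K$ there. As $|X|$ is continuous with values in $[0,\infty]$, it never reaches $K$. So (10) holds on all of $\mathcal D$, and any two points of $\mathcal D$ have distance less than $\frac12$. At points over $\pm ia_i$, $|X|=\infty$. $\square$

**Step 4. The two halves of a truncated theta series.** We need polynomials in $t$ of which at least one always has modulus comparable to a convex function of $\log|t|$. Let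
$$A(y)=\max_{0\le\nu\le P}(\nu y-\nu^2),\quad\nu\text{ integer}.$$
The terms $\nu$ and $\nu+1$ agree at $y=2\nu+1$. So $A$ is piecewise linear with breakpoints $1,3,\dots,2P-1$, and the slope jumps by $1$ at each. Also $A=0$ for $y\le1$, $A=Py-P^2$ for $y\ge2P-1$, and $A\ge0$. Let
$$\theta_e(t)=\sum_{\nu\text{ even},\,0\le\nu\le P}e^{-\nu^2}t^\nu,\qquad\theta_o(t)=\sum_{\nu\text{ odd},\,0\le\nu\le P}e^{-\nu^2}t^\nu.$$
As $P$ is even, the degrees are $P$ and $P-1$. For $P=2$, for example, $A(y)=\max(0,y-1,2y-4)$, $\theta_e=1+e^{-4}t^2$ and $\theta_o=e^{-1}t$; the zeros of $\theta_e$ lie on $|t|=e^2$, where $|\theta_o|=e=e^{A(2)}$.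

**Lemma 4.** For all $t\in\mathbf C$,
$$|\theta_e|,|\theta_o|\le3e^{A(\log|t|)},\qquad\max(|\theta_e|,|\theta_o|)\ge\tfrac12e^{A(\log|t|)}.\tag{11}$$
For $|t|\le1$ moreover $|\theta_e-1|<\frac12$ and $|\theta_o|<\frac12$.

*Proof.* The case $t=0$ is clear. Let $y=\log|t|$ and let $\nu^*$ realize the maximum in $A(y)$. Then
$$(\nu^*+j)y-(\nu^*+j)^2=A(y)+j(y-2\nu^*)-j^2.$$
If $\nu^*<P$, then $y-2\nu^*\le1$; if $\nu^*>0$, then $y-2\nu^*\ge-1$. An index $\nu^*+j$ with $j>0$ requires the first, and one with $j<0$ requires the second. So the term with index $\nu^*+j$ has modulus at most $e^{A(y)+|j|-j^2}$. The series containing $\nu^*$ has only even $j$, and it is at most $e^A(1+2(e^{-2}+e^{-12}+\cdots))<3e^A$ in modulus. The other series has only odd $j$, and it is at most $2e^A(1+e^{-6}+\cdots)<3e^A$. Since $2(e^{-2}+e^{-12}+\cdots)<\frac12$, the series containing $\nu^*$ is at least $\frac12e^A$. For $|t|\le1$, $|\theta_e-1|\le e^{-4}+e^{-16}+\cdots<\frac12$ and $|\theta_o|\le e^{-1}+e^{-9}+\cdots<\frac12$. $\square$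

**Step 5. The curve, and the model $u$ of its logarithmic norm.** Let
$$\varphi_1=b\,\theta_e(t),\quad\varphi_2=b^{-1}\theta_e(1/t),\quad\varphi_3=b\,\theta_o(t)+b^{-1}\theta_o(1/t),\quad\varphi_j=\chi^{j-4}\ (4\le j\le n+1),$$
and, off the points $\pm ia_i$,
$$u=\beta+A(X)\ \text{ on }\overline{H^+},\qquad u=-\beta+A(-X)\ \text{ on }\overline{H^-}.$$
The two formulas agree on $\mathbf R$, where $\beta=X=0$. Since $\beta$ and $X$ are odd under conjugation, $u(\bar\zeta)=u(\zeta)$.

The quadratic term has to dominate the negative part of $\beta$. This is the next lemma.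

**Lemma 5.** For $R$ large, on $H^+$ (off the poles),
$$\beta-2n\ell_{a_1}+\tfrac12A(X)\ge0.\tag{12}$$

*Proof.* Write $\beta-2n\ell_{a_1}=RS+\sum\varepsilon_i\ell_{a_i}$ with $|\varepsilon_i|\le2n+2$. On $H^+$ all $\ell_{a_i}$ are positive and $\sum\ell_{a_i}=\ell$. We treat a neighborhood of $\mathbf R\cup\{\infty\}$ and its complement separately.

Near a point of $\mathbf R$, both $S$ and $\ell$ are real-analytic and vanish on $\{\eta=0\}$. So $S=\eta\hat S$, $\ell=\eta\hat\ell$ with continuous $\hat S,\hat\ell$, and on $\mathbf R$ we have $\hat S=\sigma>0$ and $\hat\ell=\sum\frac{2a_i}{a_i^2+\xi^2}>0$. Near $\infty$ the same holds in the chart $\zeta'=-1/\zeta$: by Step 1 the normal derivatives at $\zeta'=0$ are $\sum2a_ic_i=\lim_{\xi\to\infty}(1+\xi^2)\sigma(\xi)\ge\frac1{2m}$, by (8), and $\sum2a_i>0$. So $S/\ell$ extends to a positive continuous function on a neighborhood of $\mathbf R\cup\{\infty\}$ in the closed upper hemisphere. By compactness there are $c_*>0$ and an open neighborhood $\mathcal U$ of $\mathbf R\cup\{\infty\}$,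 depending only on the $a_i,c_i$, with $S\ge c_*\ell$ on $\mathcal U\cap H^+$. As $A\ge0$, the left side of (12) is at least $(Rc_*-2n-2)\ell\ge0$ on $\mathcal U\cap H^+$ for $R$ large.

On the compact set $H^+\setminus\mathcal U$, $\ell$ is continuous with values in $(0,\infty]$, so $\ell\ge c_0>0$. Also $|\beta-2n\ell_{a_1}|\le C_1R\ell$ with $C_1=\max|c_i|+2n+2$. For $y>0$ and an integer $0\le\nu\le y/2$ we have $\nu y-\nu^2\ge\nu y/2$; with $\nu=\lfloor\min(P,y/2)\rfloor$ this gives $A(y)\ge\frac y2\lfloor\min(P,y/2)\rfloor$. So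
$$A(X)\ge\frac{K\ell}2\Bigl\lfloor\min\Bigl(P,\frac{Kc_0}2\Bigr)\Bigr\rfloor\ge c_2R^2\ell\ge2C_1R\ell$$
for $R$ large, with some $c_2=c_2(m)>0$, and (12) follows. $\square$

On $\overline{H^+}$ (off poles) we draw three consequences. Doubling (12) gives $2\beta+A(X)\ge0$, that is, $-\beta\le u$. Next, $u\ge\beta+\frac12A(X)\ge2n\ell_{a_1}\ge0$. Finally, $\log|\chi^j|=2j\ell_{a_1}\le u$ for $0\le j\le n$. By symmetry $u\ge0$ everywhere.

**Step 6. The norm of the block.** We show that
$$\log\|\varphi\|=u+O_n(1)\quad\text{off the points }\pm ia_i.\tag{13}$$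
Since $\overline{b(\bar\zeta)}=1/b(\zeta)$ and $\overline{t(\bar\zeta)}=1/t(\zeta)$, we have $\overline{\varphi_1(\bar\zeta)}=\varphi_2(\zeta)$ and $\overline{\varphi_3(\bar\zeta)}=\varphi_3(\zeta)$. On $\overline{H^-}$ we have $|\chi^j|\le1\le e^u$ for $j\ge0$. So it suffices to work on $\overline{H^+}$, provided that we use only $\varphi_1,\varphi_2,\varphi_3$ for the lower bound. There $|1/t|\le1$, so Lemma 4 gives $\frac12\le|\theta_e(1/t)|\le2$ and $|\theta_o(1/t)|\le\frac12$.

Upper bound: $|\varphi_1|\le3e^{\beta+A(X)}=3e^u$; $|\varphi_2|\le2e^{-\beta}\le2e^u$; $|\varphi_3|\le3e^u+\frac12e^{-\beta}\le4e^u$; $|\chi^{j-4}|\le e^u$.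

Lower bound: if $e^{-\beta}\ge e^u/8$, then $|\varphi_2|\ge\frac12e^{-\beta}\ge e^u/16$. Otherwise, by (11), either $|\varphi_1|\ge\frac12e^u$ or $|\varphi_3|\ge\frac12e^u-\frac12e^{-\beta}\ge\frac14e^u$. This proves (13).

**Step 7. Clearing the poles.** Let
$$D=\prod_i(1+\zeta^2/a_i^2)^{KP+k_i};$$
the exponents are positive by (9). The pole orders at $ia_i$ (negative meaning a zero) are as follows.

* For $\varphi_1$: $KP+k_i$, because $\theta_e$ has degree $P$.
* For $\varphi_2$: $-k_i$, because $\theta_e(1/t)=1$ where $t=\infty$.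
* For $\varphi_3$: exactly $K(P-1)+k_i$. Indeed $b\,\theta_o(t)$ has this order, and $b^{-1}\theta_o(1/t)$ has order $-k_i-K$, which is smaller because $KP+2k_i>0$ by (9).
* For $\chi^{j-4}$: at most $2(n-3)$ if $n\ge3$ (and no such coordinate exists if $n=2$).

By (9), all of these except the first are strictly smaller than $KP+k_i$. At $-ia_i$ the situation is symmetric with $\varphi_1,\varphi_2$ exchanged, and $\chi$ has no pole there. Therefore the $D\varphi_j$ are polynomials in $\zeta$, hence in $z$. They have no common zeros: off the zeros of $D$ we have $\|\varphi\|>0$ by (13); at points over $ia_i$ only $D\varphi_1$ is nonzero, and at points over $-ia_i$ only $D\varphi_2$ is nonzero. (The map $z\mapsto\zeta$ is locally biholomorphic over $\pm ia_i$, so orders are the same in $z$.)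

## 8. The block is locally close to harmonic

**Lemma 6.** For $R$ large, on every disc $\mathcal D=D(z_0,\frac14)$ of the $z$-plane, $\tilde u=u+\log|D|$ differs from a harmonic function by at most $1$ (with removable singularities at zeros of $D$). Hence $\log\|D\varphi\|$ differs from a harmonic function on $\mathcal D$ by at most a constant depending only on $n$.

The second sentence follows from the first by (13). The proof of the first has three steps.

**Step 1. For $R$ large, $|\nabla_z\beta|\le2$ at distance at most $\frac12$ from $\Gamma$.** This is where the upper bound in (8) is used. Let $\Psi(Z)=m|Z|^{m-1}|\nabla_\zeta S(Z^m)|$, so $R|\nabla_zS|=\Psi$. The set $\Gamma/R=\{Z:Z^m\in\mathbf R\}$ does not depend on $R$. On it $\nabla_\zeta S$ is normal to $\mathbf R$ with length $\sigma$, so by (8)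
$$\Psi=m|\xi|^{1-1/m}\sigma\le\frac32\,\frac{\omega|\xi|^{1-1/m}}{1+\xi^2}\le\frac32.$$
For the last inequality: if $|\xi|\le4^{-m}$, then $\omega|\xi|^{1-1/m}\le4^{m-1}4^{-(m-1)}=1$; if $4^{-m}\le|\xi|\le1$, it equals $1$; if $|\xi|\ge1$, then $\omega=1$ and $|\xi|^{1-1/m}\le|\xi|\le1+\xi^2$. Now $\Psi$ is continuous off the points over $\pm ia_i$, and it tends to $0$ at $\infty$ because $\nabla S=O(|\zeta|^{-2})$. So the complement of the open set $\{Z\text{ not over }\pm ia_i:\Psi(Z)<\frac74\}$ is compact. It is disjoint from the closed set $\Gamma/R$, and both depend only on $m$ and the fixed $a_i,c_i$. So they have a positive distance, and for $R$ large $\Psi<\frac74$ within distance $\frac1{2R}$ of $\Gamma/R$. In the $z$-plane this means $R|\nabla_zS|<\frac74$ within distance $\frac12$ of $\Gamma$. Since $|k_i-c_iR|\le2$, rounding adds at most $2\sum_i|\nabla_z\ell_{a_i}|=\frac2R\sum_im|\zeta|^{(m-1)/m}|\nabla_\zeta\ell_{a_i}|=O_m(1/R)\le\frac14$ there, because we stay away from the points over $\pm ia_i$ by a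 fixed distance in the $Z$-plane.

**Step 2. The case that $\mathcal D$ misses $\Gamma$.** Then $\mathcal D$ lies over $H^+$ or over $H^-$; say over $H^+$, the other case being symmetric. If $X>2P$ on $\mathcal D$, then $A(X)=PX-P^2$ and $\tilde u=\beta+PX-P^2+\log|D|$. Near a point over $ia_i$, $\beta+PX$ behaves like $-(k_i+KP)\log|\zeta-ia_i|$ and $\log|D|$ like $(KP+k_i)\log|\zeta-ia_i|$. The singularities cancel, and $\tilde u$ is harmonic. If $X\le2P$ somewhere on $\mathcal D$, then, as $X>0$, Lemma 3 applies: there are no points over $\pm ia_i$ in $\mathcal D$, and $X$ oscillates by at most $\frac12$. On an interval of length at most $\frac12$ the function $A$ has at most one breakpoint, with slope jump $1$, so it differs from the affine function on the left of the breakpoint by at most $\frac12$. As $\beta,X,\log|D|$ are harmonic on $\mathcal D$, $\tilde u$ is within $\frac12$ of a harmonic function.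

**Step 3. The case that $\mathcal D$ meets $\Gamma$.** On $\Gamma$ we have $X=0$. By Lemma 3, $\mathcal D$ contains no points over $\pm ia_i$, and $|X|\le\frac12$ on $\mathcal D$. So $A(\pm X)=0$ and $|u|=|\beta|$. All points of $\mathcal D$ have distance less than $\frac12$ from a fixed point of $\Gamma\cap\mathcal D$, where $\beta=0$, so $|\beta|\le2\cdot\frac12=1$ by Step 1. And $\log|D|$ is harmonic on $\mathcal D$, so $\tilde u$ is within $1$ of it. $\square$

## 9. The gain $mR/(32\pi)$ at radius $\frac34R$, and the ends of the block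

**Step 1. The gain as a mean of $\beta$.** Let $0<\rho<1$ and consider the circle $|z|=R\rho^{1/m}$, that is, $|\zeta|=\rho$. Means over it are means over $\phi=\arg\zeta$. As $a_i\ge1$, $\beta$ and $X$ are harmonic in $|\zeta|<1$. Since $\beta(\bar\zeta)=-\beta(\zeta)$, the mean of $\beta$ is $0$. By (11), $\log|\varphi_1|\le\beta+A(X)+\log3$ and $\log|\varphi_2|\le-\beta+A(-X)+\log3$. As $A(X)=0$ on $H^-$ and $A(-X)=0$ on $H^+$,
$$M(\log|\varphi_1|)+M(\log|\varphi_2|)\le\frac1{2\pi}\int_{\eta>0}A(X)\,d\phi+\frac1{2\pi}\int_{\eta<0}A(-X)\,d\phi+2\log3.$$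
On the other hand, $M(u)$ equals the same two integrals plus $\frac1{2\pi}\int_{\eta>0}\beta\,d\phi-\frac1{2\pi}\int_{\eta<0}\beta\,d\phi=\frac1\pi\int_0^\pi\beta(\rho e^{i\phi})\,d\phi$. With (13),
$$M(\log\|\varphi\|-\log|\varphi_1|-\log|\varphi_2|)\ge I(\rho)-O_n(1),\qquad I(\rho)=\frac1\pi\int_0^\pi\beta(\rho e^{i\phi})\,d\phi.\tag{14}$$

**Step 2. The flux.** We bound $I$ from below. Green's formula for the harmonic function $\beta$ in the upper half-disc of radius $\rho$ says that the flux through the arc equals the flux through the diameter: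
$$\rho I'(\rho)=\frac1\pi\int_{-\rho}^{\rho}\sigma_\beta\,d\xi,\qquad\sigma_\beta(\xi)=\partial_\eta\beta(\xi)=\sum k_i\frac{2a_i}{a_i^2+\xi^2}.$$
Since $|k_i-c_iR|\le2$ and $a_i\ge1$, $\sigma_\beta\ge R\sigma-\frac{O_m(1)}{1+\xi^2}\ge\frac12R\sigma$ for $R$ large, because $R\sigma\ge\frac R{2m(1+\xi^2)}$ by (8). So $\sigma_\beta>0$, $I$ is increasing, and $I(0)=0$. For $|\xi|\le1$, (8) gives $\sigma_\beta\ge\frac R2\cdot\frac\omega{4m}=\frac{R\omega}{8m}$. Hence, for $\frac12\le x^{1/m}\le1$,
$$\int_{-x}^x\sigma_\beta\,d\xi\ge\frac R{4m}\int_{4^{-m}}^x\xi^{1/m-1}\,d\xi=\frac R4\Bigl(x^{1/m}-\frac14\Bigr)\ge\frac R8x^{1/m}.$$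
Integrating $I'$ from $2^{-m}$ to $(3/4)^m$ and substituting $x=y^m$, $\frac{dx}x=m\frac{dy}y$, we get
$$I((3/4)^m)\ge\frac1\pi\int_{2^{-m}}^{(3/4)^m}\frac R8x^{1/m}\frac{dx}x=\frac{mR}{8\pi}\int_{1/2}^{3/4}dy=\frac{mR}{32\pi}.\tag{15}$$

**Step 3. The factors without gain.** In $|\zeta|<1$, $D$ and $\chi$ have neither zeros nor poles, and they equal $1$ at $0$. So $\log|D|$ and $\log|\varphi_j|$, $j\ge4$, have mean $0$ over $|\zeta|=\rho<1$.

**Step 4. Behavior at $0$ and $\infty$.** This makes multiplication of blocks possible. As $b=t=\chi=1$ at $\zeta=0$ and $\zeta=\infty$, we have $\varphi_j(0)=\varphi_j(\infty)$, with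
$$\varphi_1(0)=\varphi_2(0)=\theta_e(1)\in[1,1.1],\quad\varphi_3(0)=2\theta_o(1)\in[0.7,0.8],\quad\varphi_j(0)=1\ (j\ge4).$$
Put $\psi_j=\varphi_j/\varphi_j(0)$. These are rational functions of $z$ with $\psi_j(0)=1$ and $\psi_j\to1$ as $z\to\infty$.

Moreover, for fixed $m$ and a fixed radius $\rho$, as $R\to\infty$ we have $\psi_j\to1$ and $D\to1$ uniformly on $|z|\le\rho$. Indeed $|\zeta|\le(\rho/R)^m=O(R^{-2})$ because $m\ge2$. Since $k_i,K=O(R)$ and $\log\tau_a=O(|\zeta|)$ near $0$, the logarithms of $b,t,\chi$ are $O(1/R)$. Since $KP+k_i=O(R^2)$, $\log D=O(R^2|\zeta|^2)=O(R^{-2})$. Finally, for $\theta=\theta_e,\theta_o$,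
$$|\theta(t)-\theta(1)|\le|t-1|\sum_\nu\nu e^{-\nu^2}\max(1,|t|)^\nu,$$
uniformly in $P$, and likewise for $1/t$.

## 10. Multiplying blocks: proof of Theorem A

**Step 1. Choice of scales.** We place the blocks at widely separated radii, with $m_k=k+1$ for the $k$-th block. Let $\rho_1=0$. Suppose that $\rho_k$ and the blocks $1,\dots,k-1$ are given, and let $d_l=\deg_zD_l$. Choose an integer $R_k\ge\max(R_0(m_k,n),2\rho_k+4)$ so large that the block $(\varphi^{(k)},\psi^{(k)},D_k)$ with $m=m_k$, $R=R_k$ satisfies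
$$|\psi_j^{(k)}-1|\le2^{-k-2},\ |D_k-1|\le2^{-k-2}\ \text{ on }|z|\le\rho_k+1,\qquad(n-1)\Bigl(\sum_{l<k}d_l\Bigr)\log R_k\le R_k.\tag{16}$$
This is possible by Step 4 of Section 9. Then choose $\rho_{k+1}\ge2R_k+2$ such that $|\psi_j^{(k)}-1|\le2^{-k-2}$ for $|z|\ge\rho_{k+1}-1$. The zeros of $D_k$ lie over $\pm ia_i$ with $1\le a_i\le2$, so they satisfy $R_k\le|z|<2R_k$. Put
$$f_j=\prod_{k\ge1}D_k\psi_j^{(k)},\qquad j=1,\dots,n+1.$$
The factors $D_k\psi_j^{(k)}$ are polynomials equal to $1$ at $0$, and the $l$-th factor is $1+O(2^{-l})$ on $|z|\le\rho_l+1$ by (16). So the products converge locally uniformly, the $f_j$ are entire, and $f_j(0)=1$.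

**Step 2. $f$ is Brody.** Let $\rho_k\le|z_0|\le\rho_{k+1}$. On $D(z_0,\frac14)$ write
$$f_j=E_k\,e_j\,D_k\psi_j^{(k)},\qquad E_k=\prod_{l\ne k}D_l,\quad e_j=\prod_{l\ne k}\psi_j^{(l)}.\tag{17}$$
On this disc $|z|\le\rho_{k+1}+\frac14\le\rho_l+1$ for $l>k$, and $|z|\ge\rho_k-\frac14\ge\rho_{l+1}-1>2R_l$ for $l<k$. Hence $E_k$ is zero-free there, and $|\psi_j^{(l)}-1|\le2^{-l-2}$ for all $l\ne k$. As $\sum_l2^{-l-2}\le\frac14$, we get $\frac34\le|e_j|\le e^{1/4}$, so $\frac12\le|e_j|\le2$. Since $\psi_j^{(k)}=\varphi_j^{(k)}/\varphi_j^{(k)}(0)$ with $\varphi_j^{(k)}(0)\in[0.7,1.1]$,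
$$\log\|f\|=\log|E_k|+\log\|D_k\varphi^{(k)}\|+O_n(1)\quad\text{on }D(z_0,\tfrac14),\tag{18}$$
and $\log|E_k|$ is harmonic there. In particular the $f_j$ have no common zeros, because the $D_k\varphi_j^{(k)}$ have none. By Lemma 6 and (18), Lemma 1 applies with $\delta=\frac14$ and a constant depending only on $n$. So $f$ is Brody.

**Step 3. The image lies in no hyperplane.** Suppose $\sum c_jf_j=0$. Let $z_\pm$ be points where the variable $\zeta$ of block $1$ equals $\pm ia_1$; write $K,P,k_1$ for the integers of block $1$. In (17) with $k=1$ the factors $E_1,e_j$ do not vanish near $z_\pm$. By Step 7 of Section 7, $f(z_+)=(*:0:\dots:0)$ and $f(z_-)=(0:*:0:\dots:0)$ with $*\ne0$. So $c_1=c_2=0$. At $z_+$, $f_3$ vanishes exactly to order $KP+k_1-(K(P-1)+k_1)=K$, while $f_j$, $j\ge4$, vanishes to order at least $KP+k_1-2(n-3)>K$ by (9). So $c_3=0$. If $n=2$, we are done. For $j\ge4$ we have $\psi_j^{(k)}=(\chi^{(k)})^{j-4}$, where $\chi^{(k)}$ is the function $\chi$ of block $k$. So $f_j=f_4G^{j-4}$ with the meromorphic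 function $G=\prod_k\chi^{(k)}$. If $n=3$, only $c_4f_4=0$ remains, and $c_4=0$. If $n\ge4$, $G=f_5/f_4$ has a pole at $z_+$, so $G$ is nonconstant and its powers are linearly independent. So all $c_j=0$.

**Step 4. The estimate for $n$ coordinate hyperplanes.** Consider $\Lambda_j=\{w_j=0\}$ for the $n$ indices $j\in J=\{1,2,4,\dots,n+1\}$, and $r_k=\frac34R_k$. Then $\rho_k+1<r_k<\rho_{k+1}-1$, so the bounds of Step 2 hold on $|z|=r_k$. As $f_j(0)=1$, Jensen's formula gives
$$T(r_k,f)-\sum_{j\in J}N(r_k,\Lambda_j,f)=M\Bigl(\log\|f\|-\sum_{j\in J}\log|f_j|,\,r_k\Bigr)-\log\sqrt{n+1}.$$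
Insert (17) and (18). The function $\log|E_k|+\log|D_k|$ occurs once in $\log\|f\|$ and $n$ times in the sum, and $M(\log|\varphi_j^{(k)}|,r_k)=0$ for $j\ge4$. So the left side is at least
$$M\bigl(\log\|\varphi^{(k)}\|-\log|\varphi_1^{(k)}|-\log|\varphi_2^{(k)}|,r_k\bigr)-(n-1)M(\log|D_k|+\log|E_k|,r_k)-O_n(1).$$
For $l\ge k$ there are no zeros of $D_l$ in $|z|\le r_k$, and $D_l(0)=1$; so $M(\log|D_l|,r_k)=0$, and the product $\prod_{l\ge k}D_l$, which converges uniformly on $|z|\le r_k$, also contributes $0$. For $l<k$ the zeros of $D_l$ have modulus at least $1$ and $D_l(0)=1$, so $M(\log|D_l|,r_k)\le d_l\log r_k$ by Jensen. By (16) the total loss is at most $(n-1)\sum_{l<k}d_l\log R_k\le R_k$. The circle $|z|=\frac34R_k$ is $|\zeta|=(3/4)^{m_k}$, so (14) and (15) give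
$$T(r_k,f)-\sum_{j\in J}N(r_k,\Lambda_j,f)\ge\frac{m_kR_k}{32\pi}-R_k-O_n(1).\tag{19}$$
Divided by $r_k=\frac34R_k$ this tends to $+\infty$, since $m_k\to\infty$.

**Step 5. Arbitrary hyperplanes.** Let $L_1,\dots,L_q$ be in general position, $q\ge n$. The forms of $L_1,\dots,L_n$ are linearly independent, so there is $B\in GL_{n+1}(\mathbf C)$ such that these forms composed with $B$ are the $w_j$, $j\in J$. The curve $Bf$ is contained in no hyperplane. Since $\log\|Bf\|=\log\|f\|+O(1)$, it is Brody by Lemma 1, and $T(r,Bf)=T(r,f)+O(1)$. For $j>n$, (2) gives $N(r,L_j,Bf)\le T(r,Bf)+O(1)$. These $q-n$ hyperplanes use up $q-n$ copies of $T$, and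
$$(q-n+1)T(r,Bf)-\sum_{j=1}^qN(r,L_j,Bf)\ge T(r,f)-\sum_{j\in J}N(r,\Lambda_j,f)-O(1).$$
With (19), Theorem A follows for the curve $Bf$. Since an image contained in $L_1\cup\dots\cup L_q$ would lie in one $L_j$ by the identity theorem, $Bf$ satisfies the hypothesis of the conjecture, which is therefore false for all $n\ge2$, $q\ge n$. $\square$

## 11. Rescaled potentials and the error $o(r^2)$

**Proof of Theorem C.** Let $\lambda_j$ be the linear form of $L_j$; by hypothesis $\lambda_j(f)\not\equiv0$ for all $j$. Suppose the theorem fails: for some $\varepsilon>0$ and $r_k\to\infty$,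
$$(q-n+1)T(r_k,f)-\sum_jN(r_k,L_j,f)\ge\varepsilon r_k^2.$$
We rescale by $r_k$, pass to limits of potentials, and compare their Laplacians.

**Step 1. Limit of $\log\|f\|$.** By (3), $\Delta\log\|f\|=2\|f'\|^2\le C$, so $r_k^{-2}\log\|f(r_kZ)\|$ has Laplacian in $[0,C]$. On $|Z|<2$ it equals $v^k+\mathrm{Re}\,h_k$, where
$$v^k(Z)=\frac1{2\pi}\int_{|W|<2}\log|Z-W|\;\Delta\bigl(r_k^{-2}\log\|f(r_kW)\|\bigr)\,dA(W)$$
and $h_k$ is holomorphic. Put $f^{[k]}(Z)=f(r_kZ)e^{-r_k^2h_k(Z)}$, so that $v^k=r_k^{-2}\log\|f^{[k]}\|$. The $v^k$ are bounded with bounded gradients. After passing to a subsequence, $v^k\to v$ uniformly on $|Z|<2$, and $\Delta v=\mu=g\,dA$ with $0\le g\le C$.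

**Step 2. Limits of $\log|\lambda_j(f)|$.** Put $v_j^k=r_k^{-2}\log|\lambda_j(f^{[k]})|\le v^k+O(r_k^{-2})$. By Jensen's formula and the definition of $T$, for $0<\rho<2$,
$$M(v_j^k,\rho)=r_k^{-2}N(\rho r_k,L_j,f)+v^k(0)+O(r_k^{-2}),\qquad M(v^k,\rho)=r_k^{-2}T(\rho r_k,f)+v^k(0).\tag{20}$$
Indeed $v_j^k$ and $v^k$ come from $r_k^{-2}\log|\lambda_j(f(r_kZ))|$ and $r_k^{-2}\log\|f(r_kZ)\|$ by subtracting the same harmonic function $\mathrm{Re}\,h_k$. As $N\ge0$ at radii at least $1$, $M(v_j^k,1)$ is bounded below. We use a compactness theorem (Hörmander, *Notions of Convexity*, Thm 3.2.12): a sequence of subharmonic functions that is locally uniformly bounded above and does not tend to $-\infty$ locally uniformly has a subsequence converging in $L^1_{loc}$ to a subharmonic function. After passing to a subsequence, $v_j^k\to v_j$ in $L^1_{loc}(|Z|<2)$ with $v_j$ subharmonic. We have $v_j\le v$ almost everywhere, and then everywhere, since the value of a subharmonic function at a point is the limit of its averages over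 small discs and $v$ is continuous. Let $\mu_j=\Delta v_j$.

The means $M(v_j^k,\rho)$ are convex in $\log\rho$, and they converge to $M(v_j,\rho)$ in $L^1_{loc}(d\rho)$; convex functions that converge in $L^1_{loc}$ converge at every point, so $M(v_j^k,\rho)\to M(v_j,\rho)$ for each $\rho\in(0,2)$. By (20) and $N\ge0$, $M(v_j,\rho)\ge v(0)$ for each $\rho\in(0,2)$. Letting $\rho\to0$ we get $v_j(0)\ge v(0)$, so $v_j(0)=v(0)$.

**Step 3. Reduction to an inequality between measures.** By (20), $r_k^{-2}T(r_k,f)\to M(v,1)-v(0)$ and $r_k^{-2}N(r_k,L_j,f)\to M(v_j,1)-v(0)=M(v_j,1)-v_j(0)$. So (4) gives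
$$\lim_k\frac{(q-n+1)T(r_k,f)-\sum_jN(r_k,L_j,f)}{r_k^2}=\int_0^1\Bigl((q-n+1)\mu-\sum_j\mu_j\Bigr)(D(0,s))\frac{ds}{2\pi s}.$$
If $\sum_j\mu_j\ge(q-n+1)\mu$ in $|Z|<1$, the limit is $\le0$, a contradiction. So we prove this inequality. Let $J(Z)=\{j:v_j(Z)<v(Z)\}$.

**Step 4. If $|J(Z_0)|\ge n$, then $\mu=0$ near $Z_0$.** Here the curve is near a single point, so $\log\|f\|$ is almost harmonic. Choose $n$ indices in $J(Z_0)$. Since $v_j-v$ is upper semicontinuous, there is $c>0$ with $v_j<v-c$ for these $j$ on a closed disc $B$ centered at $Z_0$. By Hartogs' lemma (loc. cit., Thm 3.2.13: $\limsup_k\sup_B(v_j^k-v)\le\sup_B(v_j-v)$ for continuous $v$ and compact $B$) and the uniform convergence $v^k\to v$, we have $v_j^k\le v^k-c/2$ on $B$ for large $k$. That is,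
$$|\lambda_j(f^{[k]})|\le e^{-cr_k^2/2}\|f^{[k]}\|\quad\text{on }B$$
for $n$ linearly independent forms. Complete them to a basis by a form $\lambda_*$. Then $\|f^{[k]}\|\le C'\bigl(\sum|\lambda_j(f^{[k]})|+|\lambda_*(f^{[k]})|\bigr)$, and the first $n$ terms are negligible, so $\|f^{[k]}\|\le2C'|\lambda_*(f^{[k]})|$ on $B$ for large $k$. Hence $\lambda_*(f^{[k]})$ is zero-free on $B$, and $v^k=r_k^{-2}\log|\lambda_*(f^{[k]})|+O(r_k^{-2})$ is harmonic up to $O(r_k^{-2})$. So the limit $v$ is harmonic in the interior of $B$.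

**Step 5. Let $g_j$ be the density of the absolutely continuous part of $\mu_j$. Then $g_j=g$ a.e. on $E_j=\{v_j=v\}$.** Put $w=v-v_j\ge0$. By Lebesgue's theorems on density points and on differentiation of measures, almost every $Z_0\in E_j$ is a density point of $E_j$ and satisfies
$$|\Delta w-\gamma\,dA|(D(Z_0,\rho))=o(\rho^2),\qquad\gamma=g(Z_0)-g_j(Z_0).$$
Fix such a $Z_0$ and let $w_\rho(Y)=\rho^{-2}w(Z_0+\rho Y)$, $|Y|<1$. As measures, $\Delta w_\rho(A)=\rho^{-2}\Delta w(Z_0+\rho A)$. So $\Delta w_\rho\to\gamma\,dA$ in total variation on $|Y|<1$, and $\Delta w_\rho(D(0,x))=\gamma\pi x^2+o(1)x^2$ uniformly in $0<x<1$. Since $w(Z_0)=0$, (4) gives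
$$M(w_\rho,s)=\int_0^s\Delta w_\rho(D(0,x))\frac{dx}{2\pi x}\to\frac{\gamma s^2}4,$$
boundedly in $0<s<1$. As $w_\rho\ge0$, the norms $\|w_\rho\|_{L^1(|Y|<1)}$ are bounded. The logarithmic potentials of the measures $\Delta w_\rho|_{|Y|<1}$ converge in $L^1(|Y|<1)$, because the measures converge in total variation and $\log|\cdot-Y'|$ is bounded in $L^1(|Y|<1)$ uniformly in $|Y'|<1$. The differences between $w_\rho$ and these potentials are harmonic and bounded in $L^1$, so along a sequence $\rho\to0$ they converge uniformly on $|Y|<\frac12$. So along this sequence $w_\rho\to w_0$ in $L^1(|Y|<\frac12)$, and $\Delta w_0=\gamma$. But $w_\rho=0$ off the set of $Y$ with $Z_0+\rho Y\notin E_j$, whose measure tends to $0$ because $Z_0$ is a density point. So $w_\rho\to0$ in measure, hence $w_0=0$ a.e. and $\gamma=0$.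

**Step 6. Counting indices.** Recall that $\mu=g\,dA$. On the set where $|J(Z)|\ge n$, $g=0$ a.e. by Step 4. Where $|J(Z)|\le n-1$, at least $q-n+1$ indices $j$ have $v_j=v$, and Step 5 gives $\sum_jg_j\ge(q-n+1)g$ a.e. there. As $g_j\ge0$, this inequality holds a.e. everywhere. Hence
$$\sum_j\mu_j\ge\sum_jg_j\,dA\ge(q-n+1)\mu,$$
which is what Step 3 requires. $\square$
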